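\title{Interior $C^{1,1}$ regularity can fail for the complex Monge--Amp\`ere equation in convex domains}

\begin{abstract}
Let $\Omega$ be a bounded hyperconvex domain in $\mathbb C^n$ and let $u$ solve the Dirichlet problem $Mu=\psi\ge 0$ in $\Omega$, $u=0$ on $\partial\Omega$, for the complex Monge--Amp\`ere operator $M$. It was conjectured that $u$ is locally $C^{1,1}$ in $\Omega$ whenever $\psi^{1/n}\in C^{1,1}(\overline\Omega)$. We show that this is false for every $n\ge 2$. It fails already for the strongly convex domains $\{|z|^p+|w|^2<1\}\subset\mathbb C^{n-1}\times\mathbb C$, $1<p<2$, with $\psi^{1/n}$ smooth and compactly supported. Moreover, for every prescribed modulus of continuity there is a bounded hyperconvex domain on which the solution violates it at interior points. The proof compares $u$ with the plurisubharmonic functions $u(0,w)+s\log|z|+A\log(|w|/r)$, where $s>0$ and the constant $A\ge0$ depends on $s$.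
\end{abstract}

\section{The question and the answer}

\subsection{The problem}

For a $C^2$ plurisubharmonic (psh) function $u$ on an open subset of $\mathbb C^n$ put
\[
Mu=\det(u_{i\bar j}),\qquad u_{i\bar j}=\frac{\partial^2u}{\partial z_i\,\partial\bar z_j}.
\]
For continuous psh functions $Mu$ is the nonnegative measure defined by Bedford and Taylor, with the same normalization; a function $\psi$ is identified with the measure that has density $\psi$ with respect to Lebesgue measure. A bounded domain $\Omega$ is \emph{hyperconvex} if it carries a continuous psh function $\varphi<0$ such that $\{\varphi\le-\delta\}$ is compact for every $\delta>0$. On such a domain we consider the Dirichlet problem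
\begin{equation}\label{dirichlet}
u\in PSH(\Omega)\cap C(\overline\Omega),\qquad Mu=\psi\ \text{ in }\Omega,\qquad u=f\ \text{ on }\partial\Omega .
\end{equation}
We write $u\in C^{1,1}(\Omega)$ if $u$ is locally $C^{1,1}$ in $\Omega$, and $u\in C^{1,1}(\overline\Omega)$ if in addition its second derivatives are globally bounded.

The following is known: if $\Omega$ is a $C^{3,1}$ strictly pseudoconvex domain, $f=0$, $\psi\ge0$ and $\psi^{1/n}\in C^{1,1}(\overline\Omega)$, then the solution belongs to $C^{1,1}(\overline\Omega)$. For a general hyperconvex domain the second derivatives cannot be expected to be bounded up to the boundary, but one may hope that only the boundary is to blame. The following conjecture is taken from \cite{cvxcma}.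

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\Omega$ be an arbitrary bounded hyperconvex domain in $\mathbb C^n$. If $f=0$, $\psi\ge0$ and $\psi^{1/n}\in C^{1,1}(\overline\Omega)$, then the solution of \eqref{dirichlet} belongs to $C^{1,1}(\Omega)$.}
\medskip

For $n=1$ the conjecture is true. The equation is then $u_{z\bar z}=\psi$ with $\psi\in C^{1,1}$, and linear (Schauder) theory gives $u\in C^{3,\alpha}_{loc}$ for every $\alpha<1$.

For $n\ge 2$ there is a reason for doubt. Where $\psi=0$ the equation by itself does not regularize: the function $|z_1|$ on $\mathbb C^n$ is psh and not $C^1$, yet $M|z_1|=0$, because it is the uniform limit of the functions $(|z_1|^2+\varepsilon)^{1/2}$, which depend on one variable only. So if $\psi$ vanishes on an open set that reaches $\partial\Omega$, regularity there has to come from the boundary. A boundary that is not smooth enough may send a singularity inward, and we show that it does.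

\subsection{Results}

Throughout, $n\ge2$, points of $\mathbb C^n$ are written $(z,w)\in\mathbb C^{n-1}\times\mathbb C$, and $D$ is the unit disc. Our domains are bundles of balls over $D$ whose radius shrinks to $0$ at $\partial D$.

\medskip
\noindent\textbf{Setting (S).} Let $g:(0,1]\to[0,\infty)$ be convex and nonincreasing with $g(0^+)=+\infty$. Put
\[
\rho(w)=e^{-g(1-|w|^2)}\quad(w\in D),\qquad \rho=0\ \text{ on }\partial D,\qquad
\Omega=\{(z,w):\ w\in D,\ |z|<\rho(w)\}.
\]
Let $0<r<1$ and let $0\le\chi\in C_c^\infty(\Omega)$ satisfy $\chi\not\equiv0$, $\operatorname{supp}\chi\subset\{|w|\le r\}$ and $\chi(e^{i\theta}z,w)=\chi(z,w)$ for all real $\theta$. Put $\psi=\chi^n$, so that $\psi^{1/n}=\chi$. Finally put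
\[
G=\{r<|w|<1\},\qquad \omega(w)=\frac{\log(|w|/r)}{\log(1/r)}\quad(r\le|w|\le1).
\]

\medskip
The function $\omega$ is harmonic in $G$, vanishes on $|w|=r$ and equals $1$ on $|w|=1$, so $0<\omega<1$ on $G$.

\begin{theorem}\label{main}
In Setting (S), $\Omega$ is a bounded hyperconvex domain and \eqref{dirichlet} with $f=0$ has a unique solution $u$. Let
\begin{equation}\label{ce}
c=\frac1{2\log(1/r)}\min_{|w|=r}\bigl(-u(0,w)\bigr),\qquad e(s)=\inf_{0<x\le1}\bigl(cx+s\,g(x)\bigr)\quad(s>0).
\end{equation}
Then $c>0$, and for all $w_0\in G$ and $0<|z|\le\rho(w_0)$,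
\begin{equation}\label{mainest}
u(z,w_0)-u(0,w_0)\ \ge\ \sup_{s>0}\Bigl[\omega(w_0)\,e(s)-s\log\tfrac1{|z|}\Bigr].
\end{equation}
\end{theorem}

\begin{theorem}\label{disproof}
Let $n\ge2$, $0<p<2$ and $\Omega_p=\{|z|^p+|w|^2<1\}\subset\mathbb C^n$. This is Setting (S) with $g(x)=\frac1p\log\frac1x$, and admissible $\chi$ exist. For all $\chi$ and $r$ as in (S) the solution $u$ of \eqref{dirichlet} with $f=0$, $\psi=\chi^n$ satisfies
\begin{equation}\label{power}
u(z,w_0)-u(0,w_0)\ \ge\ c\,\omega(w_0)\,|z|^{p/\omega(w_0)}\qquad(w_0\in G,\ |z|\le\rho(w_0)).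
\end{equation}
Consequently:
\begin{enumerate}
\item[(i)] If $w_0\in G$ and $\omega(w_0)>p/2$, that is, if $r^{1-p/2}<|w_0|<1$, then $u$ is not $C^{1,1}$ in any neighborhood of the interior point $(0,w_0)$. In particular $u\notin C^{1,1}(\Omega_p)$.
\item[(ii)] If $p<1$, then $u$ is not locally Lipschitz in $\Omega_p$.
\end{enumerate}
For $1\le p<2$ the domain $\Omega_p$ is convex. For $1<p<2$ it is strongly convex with $C^{1,p-1}$ boundary.
\end{theorem}

Hence the conjecture fails for every $n\ge2$, and so it holds exactly when $n=1$. It fails for strongly convex domains with $C^{1,\beta}$ boundary for every $\beta<1$, and for the convex domain $\{|z_1|+|z_2|^2<1\}\subset\mathbb C^2$. The range of $p$ is sharp at its endpoint: $\Omega_2$ is the ball, where the known result gives $u\in C^{1,1}(\overline\Omega)$. Estimate \eqref{power} is consistent with this, since for $p=2$ its exponent would be $2/\omega(w_0)>2$.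

If the fibers are allowed to shrink arbitrarily fast at $\partial D$, then no modulus of continuity can be guaranteed in the interior.

\begin{theorem}\label{modulus}
Let $n\ge2$ and let $\mu:(0,1)\to(0,1)$ satisfy $\mu(t)\to0$ as $t\to0^+$. Fix $r=\frac14$ and any $0\le\chi\in C_c^\infty(\{|z|^2+|w|^2<\frac1{16}\})$ with $\chi\not\equiv0$ and $\chi(e^{i\theta}z,w)=\chi(z,w)$ for all real $\theta$. There is a bounded hyperconvex $\Omega$ as in (S), depending on $\mu$, such that the solution of \eqref{dirichlet} with $f=0$, $\psi=\chi^n$ satisfies, for every $w_0$ with $\frac14<|w_0|<1$,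
\[
u(z,w_0)-u(0,w_0)\ \ge\ \mu(|z|)\qquad\text{for all sufficiently small }|z|>0 .
\]
\end{theorem}

In all these examples $\psi$ vanishes on an open set reaching $\partial\Omega$, as the hypothesis $\psi\ge0$ allows. We make no claim about the case $\psi>0$.

\section{The mechanism on $\{|z|+|w|^2<1\}$}\label{mechanism}

Let $n=2$ and $\Omega=\{|z|+|w|^2<1\}$, the case $p=1$. This section explains the idea; the complete argument is in Section~\ref{barrier}. Write $x=1-|w|^2$, so that the fiber over $w$ is the disc $|z|<x$. Besides the boundary condition $u=0$ on $\partial\Omega$, two facts about $u$, proved in Lemma~\ref{axis}, are used: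
\[
u(0,w)\le u(z,w),\qquad u(0,w)\le -c\,x\quad(w\in G).
\]

\emph{The boundary forces growth.} Over $w\in G$ the solution climbs from at most $-cx$ at the center of the fiber to $0$ at its edge $|z|=x$. So $u(z,w)-u(0,w)\ge c\,|z|$ when $|z|=x$. In the ball the fiber has radius $x^{1/2}$, and the same reasoning gives only $c|z|^2$, which is no obstacle to $C^{1,1}$. Here the forced growth is linear, but it is seen only on the boundary and, for small $|z|$, only near the circle $\{z=0,\ |w|=1\}$. It has to be carried to interior points $(0,w_0)$.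

\emph{What is a good comparison function?} Over $G$ we have $Mu=0$, so by the comparison principle $u$ dominates every psh function that lies below it on the boundary of $U=\{(z,w)\in\Omega:\ w\in G\}$. We want to bound the difference $u(z,w)-u(0,w)$ from below, and $u(0,w)$ is itself psh. So we look for psh minorants of the form
\[
u(0,w)+q(z,w),\qquad q\ \text{psh in } U .
\]
On the inner wall $|w|=r$ we know only $u(z,w)\ge u(0,w)$, so there we require $q\le0$. On the outer wall $|z|=x$ it suffices that $q\le cx$.

If $q=A\,\omega(w)$, which is harmonic in $w$ and vanishes on the inner wall, then this condition on the outer wall forces $A\le0$, because $\omega\to1$ and $cx\to0$ as $|w|\to1$. We need to add a psh term that sinks near the circle $\{z=0,\ |w|=1\}$ and is small elsewhere on the outer wall. The simplest one is $s\log|z|$ with a small $s>0$. So we try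
\[
q=s\log|z|+A\,\omega(w).
\]
On the inner wall $q=s\log|z|\le0$. On the outer wall $q\le s\log x+A$ for $A\ge 0$, and this is at most $cx$ for all $0<x\le1$ exactly when $A\le\min_{0<x\le1}(cx+s\log\frac1x)$. For $s\le c$ the minimum is attained at $x=s/c$, and we take for $A$ its value $e(s)=s\bigl(1+\log\frac cs\bigr)$. By comparison,
\[
u(z,w_0)-u(0,w_0)\ \ge\ \omega\,s\Bigl(1+\log\frac cs\Bigr)-s\log\frac1{|z|},\qquad \omega=\omega(w_0),\quad 0<s\le c.
\]
The derivative of the right side in $s$ is $\omega\log\frac cs-\log\frac1{|z|}$. It vanishes at $s=c|z|^{1/\omega}$, where the right side equals $\omega s$. Therefore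
\[
u(z,w_0)-u(0,w_0)\ \ge\ c\,\omega\,|z|^{1/\omega}.
\]
The linear growth at the boundary has been carried inside, and the price is the exponent $1/\omega$ in place of $1$. When $\omega(w_0)>\frac12$ the exponent is below $2$, while a $C^{1,1}$ function that is even in $z$ can grow at most like $|z|^2$.

The general proof uses the same functions. The requirement on the outer wall then becomes the definition of $e(s)$ in \eqref{ce}.

\section{The domain, the solution and the axis $z=0$}

\subsection{Facts from pluripotential theory}

The measure $Mu$ is nonnegative, depends locally on $u$, and agrees with $\det(u_{i\bar j})$ times Lebesgue measure for $u\in C^2$. We use the following standard facts.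
\begin{enumerate}
\item[(F1)] (Comparison; Bedford--Taylor.) If $W$ is a bounded open set, $u,v\in PSH(W)\cap C(\overline W)$, $Mv\ge Mu$ in $W$ and $v\le u$ on $\partial W$, then $v\le u$ in $W$.
\item[(F2)] (Existence; Bedford--Taylor \cite{BT}.) On a smooth bounded strictly pseudoconvex domain, \eqref{dirichlet} has a solution for every continuous $f$ and every continuous $\psi\ge0$ on the closure.
\item[(F3)] If continuous psh functions $u_j$ converge locally uniformly to $u$, then $Mu_j\to Mu$ weakly as measures.
\item[(F4)] A pseudoconvex domain $\Omega$ is the union of smooth bounded strictly pseudoconvex domains $\Omega_j\Subset\Omega_{j+1}$.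
\end{enumerate}

\subsection{Hyperconvexity and existence}

\begin{proposition}\label{exist}
In Setting (S), $\Omega$ is a bounded hyperconvex domain, and \eqref{dirichlet} with $f=0$ has exactly one solution $u$.
\end{proposition}

\begin{proof}
\emph{Hyperconvexity.} A convex nonincreasing function on $(0,1]$ is continuous, also at the endpoint $1$: convexity allows only an upward jump there and monotonicity forbids it. So $h(y)=g(1-y)$ is continuous, convex and nondecreasing on $[0,1)$, and $-\log\rho(w)=h(|w|^2)$ is continuous and subharmonic on $D$. Since $\rho\le1$, $\Omega\subset\{|z|<1,\ |w|<1\}$ is bounded. It is open, and it is connected because $(z,w)$ can be joined to $(0,w)$ inside its fiber and then to the origin. Put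
\[
\varphi=\max\bigl(|w|^2-1,\ \log|z|-\log\rho(w)\bigr).
\]
This function is psh and negative in $\Omega$. It is continuous, since near $z=0$ the first entry is the larger one. For $\delta>0$,
\[
\{\varphi\le-\delta\}=\{|w|^2\le1-\delta,\ |z|\le e^{-\delta}\rho(w)\}
\]
is a compact subset of $\Omega$. So $\Omega$ is hyperconvex, and $\varphi\to0$ at $\partial\Omega$.

\emph{Uniqueness} follows from (F1) applied in both directions.

\emph{A subsolution.} Let $K=\max\chi>0$ and
\[
v=\max\bigl(A\varphi,\ K(|z|^2+|w|^2-3)\bigr),
\]
with $A$ so large that $A\varphi<-3K$ on the compact set $\operatorname{supp}\chi$. Since $|z|^2+|w|^2<2$ in $\Omega$, the second entry is less than $-K$, while $A\varphi>-K$ near $\partial\Omega$. Hence $v=A\varphi$ near $\partial\Omega$, and $v\in PSH(\Omega)\cap C(\overline\Omega)$ with $v=0$ on $\partial\Omega$. The second entry is at least $-3K$. So on the open set $\{A\varphi<-3K\}\supset\operatorname{supp}\chi$ it equals $v$, and $Mv=K^n\ge\chi^n$ there. Off $\operatorname{supp}\chi$ we have $Mv\ge0=\chi^n$. Thus $Mv\ge\psi$ in $\Omega$.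

\emph{Existence.} The domain $\Omega$ is pseudoconvex, because $-1/\varphi$ is a continuous psh exhaustion function. Take $\Omega_j$ as in (F4), and let $u_j$ be the solution, given by (F2), of $Mu_j=\psi$ in $\Omega_j$, $u_j=0$ on $\partial\Omega_j$. By the maximum principle $u_j\le0$, and by (F1) $v\le u_j$ on $\Omega_j$, since $v\le0$ on $\partial\Omega_j$. Let $\varepsilon_j=\max_{\partial\Omega_j}|v|$. Since $\partial\Omega_j$ leaves every compact subset of $\Omega$, $\varepsilon_j\to0$. For $k>j$ we have $-\varepsilon_j\le v\le u_k\le0$ on $\partial\Omega_j$, while $u_j=0$ there, and $Mu_k=Mu_j$ in $\Omega_j$. Two applications of (F1) give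
\[
u_j-\varepsilon_j\le u_k\le u_j\qquad\text{on }\Omega_j .
\]
So $u_j$ converges locally uniformly in $\Omega$ to a continuous psh function $u$. By (F3) $Mu=\psi$. Finally $v\le u\le0$, so $u$ extends continuously to $\overline\Omega$ with $u=0$ on $\partial\Omega$.
\end{proof}

\subsection{Behavior on the axis}

Since $g(0^+)=\infty$, the function $\rho$ is continuous on $\overline D$. So the closure of $\Omega$ is $\{|w|\le1,\ |z|\le\rho(w)\}$ and
\begin{equation}\label{bdry}
\partial\Omega=\{w\in D,\ |z|=\rho(w)\}\ \cup\ \{z=0,\ |w|=1\}.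
\end{equation}

\begin{lemma}\label{axis}
The solution $u$ of Proposition~\ref{exist} has the following properties.
\begin{enumerate}
\item[(a)] $u<0$ in $\Omega$. In particular the constant $c$ of \eqref{ce} is positive.
\item[(b)] $u(e^{i\theta}z,w)=u(z,w)$ for all real $\theta$.
\item[(c)] $u(0,w)\le u(z,w)$ for $w\in D$, $|z|\le\rho(w)$.
\item[(d)] $u(0,w)\le-c\,(1-|w|^2)$ for $w\in G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $u\le0$. If $u$ vanished at a point of the connected set $\Omega$, the maximum principle would give $u\equiv0$ and $\psi=Mu\equiv0$, contrary to $\chi\not\equiv0$. So $u<0$, and $c>0$ because $u(0,\cdot)$ is continuous on $|w|=r$.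

(b) The map $(z,w)\mapsto(e^{i\theta}z,w)$ is unitary and leaves $\Omega$ and $\chi$ invariant. So $u(e^{i\theta}z,w)$ solves the same problem, and uniqueness gives (b).

(c) If $|z|<\rho(w)$, the sub-mean value inequality for $\zeta\mapsto u(\zeta z,w)$ on $|\zeta|\le1$ and (b) give
\[
u(0,w)\le\frac1{2\pi}\int_0^{2\pi}u(e^{i\theta}z,w)\,d\theta=u(z,w).
\]
If $|z|=\rho(w)$, then $u(z,w)=0>u(0,w)$.

(d) The function $-u(0,\cdot)$ is superharmonic in $D$ and continuous on $\overline D$. It vanishes on $\partial D$ by \eqref{bdry}, and on $|w|=r$ it is at least $m=\min_{|w|=r}(-u(0,w))$. By the minimum principle on $G$,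
\[
-u(0,w)\ \ge\ m\,\frac{\log(1/|w|)}{\log(1/r)}\ \ge\ \frac{m}{2\log(1/r)}\,(1-|w|^2)=c\,(1-|w|^2),
\]
since $\log\frac1{|w|}=-\frac12\log|w|^2\ge\frac12(1-|w|^2)$.
\end{proof}

\section{The barrier: proof of Theorem~\ref{main}}\label{barrier}

Proposition~\ref{exist} and Lemma~\ref{axis}(a) give all of the theorem except \eqref{mainest}. Fix $s>0$. Note that $0\le e(s)<\infty$. Let $U=\{(z,w)\in\Omega:\ w\in G\}$, with closure $\overline U=\{r\le|w|\le1,\ |z|\le\rho(w)\}$, and put
\[
L(z,w)=u(0,w)+s\log|z|+e(s)\,\omega(w)
\]
for $(z,w)\in\overline U$, with $L=-\infty$ where $z=0$. In $U$ this is psh: $u(0,w)$ is subharmonic, $\log|z|$ is psh and $\omega$ is harmonic. As a map into $[-\infty,\infty)$, $L$ is continuous on $\overline U$, because $u(0,w)$ and $\omega$ are continuous on $r\le|w|\le1$. To have a finite continuous function, choose $C>\max_{\overline\Omega}|u|$ and let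
\[
v=\max(L,-C)\in PSH(U)\cap C(\overline U).
\]

\emph{Comparison on $\partial U$.} We claim that $v\le u$ on $\partial U$. Since $-C\le u$, only $L\le u$ has to be checked, and the boundary has three parts.
\begin{itemize}
\item \emph{Inner wall: $|w|=r$, $|z|\le\rho(w)$.} Here $\omega=0$, and $|z|\le\rho(w)\le1$. By Lemma~\ref{axis}(c),
\[
L=u(0,w)+s\log|z|\le u(0,w)\le u(z,w).
\]
\item \emph{Outer wall: $w\in G$, $|z|=\rho(w)$.} Put $x=1-|w|^2\in(0,1)$, so $\log|z|=-g(x)$. By Lemma~\ref{axis}(d), $\omega\le1$ and $e(s)\ge0$,
\[
L\le -cx-s\,g(x)+e(s)\le0=u(z,w),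
\]
where the last inequality is the definition of $e(s)$.
\item \emph{Edge: $|w|=1$, $z=0$.} Here $L=-\infty$. This part is a circle, and not a wall on which $L$ would have to be controlled, because $g(0^+)=\infty$.
\end{itemize}

\emph{Conclusion.} Since $\operatorname{supp}\chi\subset\{|w|\le r\}$, we have $Mu=0\le Mv$ in $U$. By (F1), $v\le u$ in $U$, hence on $\overline U$ by continuity. For $w_0\in G$ and $0<|z|\le\rho(w_0)$ this gives $L(z,w_0)\le u(z,w_0)$, that is,
\[
u(z,w_0)-u(0,w_0)\ge\omega(w_0)\,e(s)-s\log\tfrac1{|z|}.
\]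
Since $s>0$ was arbitrary, \eqref{mainest} follows. \qed

\begin{remark}
The hypotheses enter as follows. Compact support of $\chi$ in $\Omega$ gives the subsolution in Proposition~\ref{exist}. The condition $\operatorname{supp}\chi\subset\{|w|\le r\}$ makes $Mu$ vanish over $G$, so that every psh function may compete with $u$ there. Rotational symmetry puts the minimum of $u$ on each fiber at its center, which handles the inner wall. The condition $\chi\not\equiv0$ makes $c$ positive. The boundary condition $u=0$ gives Lemma~\ref{axis}(d) and, on the outer wall, forces the climb from $-cx$ to $0$.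
\end{remark}

\section{The domains $\Omega_p$: proof of Theorem~\ref{disproof}}

The condition $|z|^p+|w|^2<1$ means $w\in D$ and $|z|<(1-|w|^2)^{1/p}$. So $\Omega_p$ is the domain of Setting (S) for $g(x)=\frac1p\log\frac1x$, which is nonnegative, convex and nonincreasing on $(0,1]$ with $g(0^+)=\infty$. Admissible $\chi$ exist, for example $\chi(z,w)=a(|z|^2)\,b(|w|^2)$ with nonnegative smooth functions $a,b$ on $\mathbb R$, positive at $0$ and supported close to $0$.

\emph{Proof of \eqref{power}.} For $z=0$ both sides are $0$. Let $0<|z|\le\rho(w_0)$, $\omega=\omega(w_0)$ and $\tau=\log(1/|z|)\ge0$. Put $\sigma=s/p$. For $0<\sigma\le c$ the convex function $cx+\sigma\log\frac1x$ has its minimum over $(0,1]$ at $x=\sigma/c$, so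
\[
e(s)=\sigma\Bigl(1+\log\frac c\sigma\Bigr).
\]
Choose $\sigma=c\,e^{-p\tau/\omega}\le c$. Then $\log\frac c\sigma=\frac{p\tau}\omega$ and
\[
\omega\,e(s)-s\tau=\omega\sigma\Bigl(1+\frac{p\tau}\omega\Bigr)-p\sigma\tau=\omega\sigma=c\,\omega\,|z|^{p/\omega}.
\]
Now \eqref{mainest} gives \eqref{power}.

\emph{Proof of (i).} For $w_0\in G$ the condition $\omega(w_0)>p/2$ reads $\log(|w_0|/r)>\frac p2\log\frac1r$, that is, $|w_0|>r^{1-p/2}$. Since $0<p<2$, we have $r<r^{1-p/2}<1$, so such $w_0\in G$ exist. Suppose $u$ were $C^{1,1}$ near $(0,w_0)$. By Lemma~\ref{axis}(b) with $\theta=\pi$, $u(-z,w_0)=u(z,w_0)$, so the $z$-gradient of $u$ vanishes at $(0,w_0)$. Since the gradient is Lipschitz near this point, $u(z,w_0)-u(0,w_0)\le C|z|^2$ for small $|z|$. This contradicts \eqref{power}, because $p/\omega(w_0)<2$ and $c\,\omega(w_0)>0$.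

\emph{Proof of (ii).} If $p<1$, choose $w_0\in G$ with $\omega(w_0)>p$. Then $p/\omega(w_0)<1$, and \eqref{power} excludes a bound $u(z,w_0)-u(0,w_0)\le C|z|$ for small $|z|$.

\emph{Geometry of $\Omega_p$.} For $1\le p<2$ the function $|z|^p+|w|^2$ is convex, so $\Omega_p$ is convex. Let $1<p<2$ and $\varrho=|z|^p+|w|^2-1$. For $z\ne0$ the real Hessian of $|z|^p$ has the eigenvalues $p(p-1)|z|^{p-2}$ (radial) and $p|z|^{p-2}$ (tangential). For $0<|z|\le2$ both are at least $p(p-1)2^{p-2}\ge\frac12p(p-1)$. Let $\varepsilon=\frac14p(p-1)<1$. Then $|z|^p-\varepsilon|z|^2$ has nonnegative Hessian on $0<|z|<2$, and it is $C^1$ on $|z|<2$. So on any segment its derivative is nondecreasing, and the function is convex. Hence $\varrho-\varepsilon(|z|^2+|w|^2)$ is convex in a neighborhood of $\overline{\Omega_p}$: the defining function $\varrho$ is strongly convex. Its gradient $(p|z|^{p-2}z,\,2w)$ vanishes only at the origin, so not on $\partial\Omega_p$.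

It remains to see that $F(a)=|a|^{p-2}a$, $F(0)=0$, is H\"older continuous with exponent $\alpha=p-1\in(0,1)$. Let $|a|\ge|b|$, $a\ne b$. If $|a-b|\ge\frac12|a|$, then $|F(a)-F(b)|\le2|a|^\alpha\le2^{1+\alpha}|a-b|^\alpha$. If $|a-b|<\frac12|a|$, then the segment from $a$ to $b$ lies in $\{|y|\ge\frac12|a|\}$, where $|DF|\le C|y|^{\alpha-1}\le C'|a|^{\alpha-1}$. Hence $|F(a)-F(b)|\le C'|a|^{\alpha-1}|a-b|\le C'|a-b|^\alpha$, the last step because $|a-b|<|a|$ and $\alpha<1$. So $\nabla\varrho$ is $(p-1)$-H\"older on bounded sets, and $\Omega_p$ is strongly convex with $C^{1,p-1}$ boundary. \qed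

\section{No modulus of continuity: proof of Theorem~\ref{modulus}}

For a given $c$, the faster $g$ blows up at $0$, the larger $e(s)$ is for small $s$. We first put \eqref{mainest} in a form in which the effect of $g$ can be read off directly, and then choose $g$ to suit $\mu$.

\begin{lemma}\label{read}
In Setting (S) let $w_0\in G$, $\omega=\omega(w_0)$, $0<x\le1$ and $0<|z|\le\rho(w_0)$. If $g(x)>0$ and $g(x)\ge\frac2\omega\log\frac1{|z|}$, then
\[
u(z,w_0)-u(0,w_0)\ \ge\ \tfrac12\,\omega\,c\,x .
\]
\end{lemma}

\begin{proof}
Take $s=cx/g(x)$. If $x\le y\le1$, then $cy+s\,g(y)\ge cx$. If $0<y\le x$, then $cy+s\,g(y)\ge s\,g(x)=cx$, because $g$ is nonincreasing. So $e(s)\ge cx$, and \eqref{mainest} gives the lower bound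
\[
\omega cx-\frac{cx}{g(x)}\log\frac1{|z|}\ \ge\ \omega cx-\tfrac12\omega cx=\tfrac12\omega cx. \qedhere
\]
\end{proof}

To prove Theorem~\ref{modulus} we apply the lemma with $x=\sqrt{\mu(|z|)}$. The constant $\frac12\omega c$ is then harmless, because $\sqrt\mu$ is much larger than $\mu$. What is needed is that $g$ at this $x$ exceeds every fixed multiple of $\log\frac1{|z|}$ when $|z|$ is small. We ask for $g(x)\ge(\log\frac1{|z|})^2$.

\emph{Choice of $g$.} Replacing $\mu(t)$ by $\sup_{t'\le t}\mu(t')$, which is no smaller and still tends to $0$ as $t\to0^+$, we may assume that $\mu$ is nondecreasing, with values in $(0,1]$. For $\tau\ge1$ put $x(\tau)=\sqrt{\mu(e^{-\tau})}$. This is positive, nonincreasing and tends to $0$ as $\tau\to\infty$. For $x>0$ let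
\[
k(x)=\sup\{\tau^2:\ \tau\ge1,\ x(\tau)\ge x\},\qquad\sup\emptyset=0 .
\]
Then $k(x)$ is finite because $x(\tau)\to0$, it is nonincreasing in $x$, and $k(x(\tau))\ge\tau^2$. We need a convex nonincreasing function above $k$ near $0$. Define
\[
g(x)=\sum_{j\ge1}a_j\,(2^{-j}-x)_+,\qquad a_j=2^{j+1}\bigl(j+k(2^{-j-2})\bigr).
\]
The sum is locally finite on $(0,1]$. So $g$ is convex, nonincreasing and nonnegative, and $g=0$ on $[\frac12,1]$. For $j\ge1$ and $x\in[2^{-j-2},2^{-j-1})$ we have $2^{-j}-x\ge2^{-j-1}$, so
\[
g(x)\ge a_j2^{-j-1}=j+k(2^{-j-2})\ge j+k(x).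
\]
These intervals cover $(0,\frac14)$. Hence $g(0^+)=\infty$ and $g\ge k$ on $(0,\frac14)$.

\emph{The setting.} Let $\Omega$ be the domain of (S) for this $g$. It depends only on $\mu$. Since $g=0$ on $[\frac12,1]$, we have $\rho(w)=1$ for $|w|^2\le\frac12$, so $\Omega$ contains $\{|z|^2+|w|^2<\frac1{16}\}$. Any $\chi$ as in the theorem therefore lies in $C_c^\infty(\Omega)$, has support in $\{|w|\le\frac14\}$ and is admissible with $r=\frac14$. By Theorem~\ref{main} the constant $c$ is positive.

\emph{Conclusion.} Fix $w_0$ with $\frac14<|w_0|<1$ and put $\omega=\omega(w_0)>0$. Let $\tau=\log(1/|z|)$ be so large that $|z|\le\rho(w_0)$, $\tau\ge\max(1,\frac2\omega)$ and $x(\tau)<\frac14$. Then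
\[
g(x(\tau))\ge k(x(\tau))\ge\tau^2\ge\frac2\omega\,\tau=\frac2\omega\log\frac1{|z|} ,
\]
and Lemma~\ref{read} with $x=x(\tau)$ gives
\[
u(z,w_0)-u(0,w_0)\ \ge\ \tfrac12\,\omega\,c\,\sqrt{\mu(|z|)} .
\]
The right side is at least $\mu(|z|)$ as soon as $\mu(|z|)\le(\frac12\omega c)^2$, which holds for all sufficiently small $|z|$. \qed

\begin{thebibliography}{9}

\bibitem{BT} Bedford--Taylor, Invent. Math. 37 (1976).

\bibitem{cvxcma} \emph{Interior Regularity of the Complex Monge--Amp\`ere Equation in Convex Domains}, \texttt{http://gamma.im.uj.edu.pl/\%7Eblocki/publ/cvxcma.pdf}.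

\end{thebibliography}
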